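\title{Properly colored paths and cycles in edge-colored multigraphs of given colored degree}

\begin{abstract}
Let $G$ be a connected multigraph on $n$ vertices whose edges are colored with $c\ge3$ colors, so that parallel edges have different colors and every vertex has at least $d\ge1$ neighbors in each color. A conjecture states that $G$ contains a properly colored path of length at least $\min(n-1,2d)$ and a properly colored cycle of length at least $\min(n,d+1)$. We prove the statement about paths and show that it is sharp. The statement about cycles is false for every $c\ge3$ and $d\ge1$: there are examples with no properly colored cycle at all. They exist exactly when $n$ is at least the number of words over $c$ letters that use each letter at most $d$ times; for $c=3$ and $d=1$ this number is $16$.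
\end{abstract}

\section{Introduction}

A \emph{$c$-edge-colored multigraph} is a finite loopless multigraph $G$ with at least one vertex, each of whose edges has a color from $\{1,\dots,c\}$, such that parallel edges have different colors. For a vertex $x$ and a color $i$, let $d^i(x)$ be the number of vertices joined to $x$ by an edge of color $i$. Since parallel edges differ in color, this is also the number of edges of color $i$ at $x$. We say that $G$ has \emph{colored degree $d$} if $d^i(x)\ge d$ for every vertex $x$ and every color $i$.

A subgraph is \emph{properly colored}, or PC, if any two adjacent edges in it have different colors. Paths and cycles have no repeated vertices; their \emph{length} is the number of edges and their \emph{order} is the number of vertices. Two parallel edges form a PC cycle of length $2$. The following conjecture appears in~\cite{problem}.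

\begin{quote}
\textbf{Conjecture.} A connected $c$-edge-colored multigraph on $n$ vertices with $c\ge3$ and colored degree $d\ge1$ has a PC path of length at least $\min(n-1,2d)$ and a PC cycle of length at least $\min(n,d+1)$.
\end{quote}

Both bounds are the right ones when the coloring plays no role. Take a connected simple graph of minimum degree $d$ and replace each edge by $c\ge3$ parallel edges, one of each color. The result has colored degree $d$, and every path or cycle can be made properly colored by a choice among parallel edges: alternate two colors, and give the last edge of an odd cycle a third color. Let $v_0v_1\dots v_\ell$ be a longest path. All neighbors of $v_0$ lie on it, so the farthest one has index at least $d$ and closes a cycle of length at least $d+1$. Suppose now that $\ell<n-1$. No cycle passes through all of $v_0,\dots,v_\ell$, for by connectivity it could be opened and extended to a longer path. Hence there is no $j$ such that $v_0$ is adjacent to $v_{j+1}$ and $v_\ell$ is adjacent to $v_j$, because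
\begin{equation}\label{eq:rotation}
v_0v_1\dots v_j\,v_\ell v_{\ell-1}\dots v_{j+1}\,v_0
\end{equation}
would be such a cycle. So the neighbors of $v_0$ and those of $v_\ell$ determine two disjoint subsets of $\{0,\dots,\ell-1\}$, each with at least $d$ elements, and $\ell\ge2d$. Neither bound can be improved in this class: in a union of several copies of $K_{d+1}$ that share one vertex, a cycle stays in one copy and a path uses edges of at most two copies.

The conjecture thus asserts that an arbitrary coloring with $d$ neighbors in each color is as good as having all colors on all edges. The condition $c\ge3$ excludes two trivial obstructions. For $c=1$ a PC path has at most one edge. For $c=2$ a PC cycle has even length, so a triangle with both colors on every edge ($n=3$, $d=2$) has no PC cycle of length $3$.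

It turns out that the two parts of the conjecture have opposite answers. To state the results on cycles we allow a different degree condition for each color. For $k=(k_1,\dots,k_c)\in\mathbb Z_{\ge0}^c$ let $N(k)$ be the number of words over the alphabet $\{1,\dots,c\}$, the empty word included, that use the letter $i$ at most $k_i$ times for each~$i$. Sorting the words by the number $j_i$ of occurrences of each letter $i$ gives
\[
N(k)=\sum_{0\le j_1\le k_1,\ \dots,\ 0\le j_c\le k_c}\frac{(j_1+\dots+j_c)!}{j_1!\cdots j_c!}.
\]

\begin{theorem}\label{thm:construction}
Let $c\ge1$, let $k\in\mathbb Z_{\ge0}^c$ with $k\ne0$, and let $n\ge N(k)$. There is a connected $c$-edge-colored graph on $n$ vertices, without parallel edges, such that $d^i(x)\ge k_i$ for all vertices $x$ and colors $i$, and which has no PC cycle.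
\end{theorem}

\begin{theorem}\label{thm:threshold}
Every $c$-edge-colored multigraph with fewer than $N(k)$ vertices and with $d^i(x)\ge k_i$ for all vertices $x$ and colors $i$ has a PC cycle.
\end{theorem}

For $k=(d,\dots,d)$ the two theorems give the following.

\begin{corollary}\label{cor:false}
Let $c\ge3$ and $d\ge1$. A connected $c$-edge-colored multigraph on $n$ vertices with colored degree $d$ and without a PC cycle exists if and only if $n\ge N(d,\dots,d)$. In particular the cycle part of the conjecture fails for every $c\ge3$ and $d\ge1$, and the conjecture is false.
\end{corollary}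

For $c=3$ and $d=1$ the threshold is $N(1,1,1)=1+3+6+6=16$, the four terms counting the words of length $0,1,2,3$. The path part of the conjecture, on the other hand, is true.

\begin{theorem}\label{thm:path}
Let $c\ge3$ and $d\ge1$. Every connected $c$-edge-colored multigraph on $n$ vertices with colored degree $d$ has a PC path of length at least $\min(n-1,2d)$. For all $n,d,c$ with $n\ge2d+1$ this bound is attained.
\end{theorem}

Theorems~\ref{thm:construction} and~\ref{thm:threshold} are proved in Section~\ref{sec:cycles}; the second one rests on a theorem of Yeo~\cite{yeo}. The proof of Theorem~\ref{thm:path} is self-contained and occupies Sections~\ref{sec:longest}--\ref{sec:longtail}. One observation drives it. An edge that arrives at an inner vertex of a PC path, or at any vertex of a PC cycle, finds there two edges of different colors, so it can be continued in at least one of the two directions. An edge that is useless for the cycle~\eqref{eq:rotation} is therefore useful for another cycle. In a counterexample this produces a PC cycle of order at least $d+2$ with a tail attached, and we then study such a configuration with the longest possible cycle.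

\section{Graphs without properly colored cycles}\label{sec:cycles}

Let $z$ be a vertex of a graph $G$ without parallel edges, and suppose that the edges from $z$ to each component of $G-z$ have one color, which may depend on the component. Then no PC cycle passes through $z$: the rest of a cycle through $z$ lies in one component, so both cycle edges at $z$ have the same color. Such a vertex can still be joined to \emph{all} vertices of a component $H$, say in color $i$, and this raises $d^i$ by one on the whole of $H$. Inside $H$ the degree condition is thus weaker by one in color $i$ and unchanged in the other colors. This is why we work with a vector $k$ of degree conditions even though the conjecture concerns $k=(d,\dots,d)$.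

Let $e_i$ be the $i$-th unit vector. A nonempty word counted by $N(k)$ is a letter $i$ with $k_i>0$ followed by a word counted by $N(k-e_i)$, so
\begin{equation}\label{eq:recurrence}
N(0)=1,\qquad N(k)=1+\sum_{i:\,k_i>0}N(k-e_i).
\end{equation}

\begin{example}\label{ex:sixteen}
Take two colors $j,h$ and ask for one neighbor in each. Start from a vertex $y$. It needs a component joined to it in color $j$; the vertices there still need color $h$, so the smallest choice is an edge $aa'$ of color $h$, with $ya$ and $ya'$ of color $j$. Likewise take an edge $bb'$ of color $j$, with $yb$ and $yb'$ of color $h$. This graph $B(j,h)$ has $5=N(1,1)$ vertices, every vertex sees both colors, and its only cycles are the triangles $yaa'$ and $ybb'$, each with two edges of the same color at $y$. For three colors take a vertex $z$ and the disjoint blocks $B(2,3)$, $B(1,3)$, $B(1,2)$, and join $z$ to all vertices of these blocks in the colors $1$, $2$, $3$ respectively. The resulting graph is connected, has $16$ vertices and colored degree $1$, and has no PC cycle.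
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:construction}]
We define families $\mathcal H(k)$ of colored graphs by recursion on $k_1+\dots+k_c$. The family $\mathcal H(0)$ consists of the edgeless graphs with at least one vertex. For $k\ne0$, a member of $\mathcal H(k)$ consists of a vertex $z$ and disjoint graphs $H_i\in\mathcal H(k-e_i)$, one for each $i$ with $k_i>0$, with $z$ joined to every vertex of $H_i$ by one edge of color $i$. These graphs have no parallel edges, and for $k\neq0$ they are connected through $z$. We show by induction that every order $n\ge N(k)$ occurs in $\mathcal H(k)$, and that each member of $\mathcal H(k)$ satisfies $d^j(x)\ge k_j$ for all $x,j$ and has no PC cycle. All of this holds for $k=0$, so let $k\ne0$.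

\emph{Orders.} By~\eqref{eq:recurrence}, if $n\ge N(k)$ then $n-1$ is a sum of numbers $n_i\ge N(k-e_i)$ over the $i$ with $k_i>0$, and by induction $H_i$ can be chosen of order $n_i$.

\emph{Degrees.} A vertex of $H_i$ has at least $k_j$ neighbors of color $j\ne i$ inside $H_i$. It has at least $k_i-1$ neighbors of color $i$ inside $H_i$, and $z$ is one more. The same fact shows that $H_i$ has at least $k_i$ vertices, so $d^i(z)=|V(H_i)|\ge k_i$.

\emph{Cycles.} Every cycle has length at least $3$. If a cycle contains $z$, then its other vertices form a path avoiding $z$, which lies in one $H_i$; both cycle edges at $z$ have color $i$, and the cycle is not PC. A cycle avoiding $z$ lies in one $H_i$ and is not PC by induction.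
\end{proof}

\begin{remark}
The member of $\mathcal H(k)$ of order $N(k)$ can be described directly. Its vertices are the words counted by $N(k)$, and a word $u$ is joined to each word $w$ of which it is a proper prefix, in the color of the letter that follows $u$ in $w$. Indeed, the empty word is $z$, and the words that begin with $i$ form $H_i$ once that first letter is deleted. For $c=1$ this is the complete graph on $N(k)=k+1$ vertices.
\end{remark}

The converse holds because a vertex like $z$ is present in every graph without a PC cycle.

\begin{theorem}[Yeo~\cite{yeo}]\label{thm:yeo}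
Let $G$ be an edge-colored graph without parallel edges and without a PC cycle. Then $G$ has a vertex $z$ such that no component of $G-z$ is joined to $z$ by edges of more than one color.
\end{theorem}

If at most one color occurs in $G$, any vertex can serve as $z$.

\begin{proof}[Proof of Theorem~\ref{thm:threshold}]
Let $G$ satisfy $d^i(x)\ge k_i$ for all $x,i$ and have no PC cycle. We show $|V(G)|\ge N(k)$ by induction on $k_1+\dots+k_c$. For $k=0$ this says that $G$ has a vertex. Let $k\neq0$. Parallel edges would form a PC cycle of length $2$, so there are none, and Theorem~\ref{thm:yeo} gives a vertex $z$. For each $i$ with $k_i>0$ the vertex $z$ has a neighbor in color $i$; let $H_i$ be the component of $G-z$ that contains it. All edges from $z$ to $H_i$ have color $i$, so the components $H_i$ are distinct. The only neighbor that a vertex of $H_i$ can have outside $H_i$ is $z$, joined to it in color $i$. Hence $H_i$ satisfies the degree conditions for $k-e_i$, and it has no PC cycle. By induction and~\eqref{eq:recurrence},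
\[
|V(G)|\ge1+\sum_{i:\,k_i>0}|V(H_i)|\ge1+\sum_{i:\,k_i>0}N(k-e_i)=N(k).\qedhere
\]
\end{proof}

Corollary~\ref{cor:false} follows: the equivalence is the case $k=(d,\dots,d)$ of the two theorems, and for the graphs of Theorem~\ref{thm:construction} the conjecture would require a PC cycle, of length at least $\min(n,d+1)\ge2$.

\section{Longest paths and a long cycle}\label{sec:longest}

We first show that the bound in Theorem~\ref{thm:path} is attained. Let $n\ge2d+1$, split an $n$-element vertex set into $Z$ and $I$ with $|Z|=d$, and put edges of all $c$ colors on every pair of vertices that is not contained in $I$. This multigraph is connected and has colored degree $d$, since in each color a vertex of $I$ has $d$ neighbors and a vertex of $Z$ has $n-1$. A path has at most $d$ vertices in $Z$ and no two consecutive vertices in $I$, so it has at most $2d+1$ vertices and length at most $2d=\min(n-1,2d)$.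

For the rest of the paper, $G$ is a counterexample to the lower bound: $G$ is connected, has $n$ vertices, $c\ge3$ colors and colored degree $d\ge1$, and the maximum length $\ell$ of a PC path satisfies $\ell<\min(n-1,2d)$. Put $\nu=\ell+1$, so that
\begin{equation}\label{eq:standing}
\nu\le2d,\qquad\nu<n.
\end{equation}
A PC path of order $\nu$ is called \emph{longest}. Since $G$ has an edge, $\ell\ge1$.

We write paths and cycles as sequences of vertices. Because of parallel edges this needs a convention: along a segment of a path or cycle that has already been named we use its own edges, and every other edge is specified by its color. To verify that a new path or cycle is PC, it is then enough to inspect the vertices at which segments are joined. Colors are denoted by Greek letters, and $\mathbf 1_A$ is the indicator function of a set $A$.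

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] Let $K$ be a PC cycle and let an edge join a vertex $y\notin K$ to a vertex $u\in K$. Then some PC path starts at $y$ with this edge and then visits all vertices of $K$.
\item[(b)] If a longest path ends at $x$ and its last edge has color $\alpha$, then every edge at $x$ of color other than $\alpha$ leads to a vertex of the path.
\item[(c)] There is no PC cycle of order $\nu$.
\item[(d)] $\ell\ge2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The two edges of $K$ at $u$ have different colors, so one of them differs in color from the given edge $yu$. Leave $u$ along that edge and go around $K$.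

(b) An edge to a vertex outside would extend the path.

(c) Let $K$ be such a cycle. Since $\nu<n$ and $G$ is connected, some edge joins $K$ to a vertex outside $K$, and (a) gives a PC path of order $\nu+1$.

(d) Since $n>\nu\ge2$ and $G$ is connected, some vertex $v$ has two distinct neighbors. Suppose $\ell=1$. Then any two edges from $v$ to distinct neighbors have the same color. Two parallel edges at $v$ would both have the color of an edge to another neighbor, which is impossible. So all edges at $v$ have one color, although every color occurs at $v$.
\end{proof}

Part (d) and $\ell\le2d-1$ already settle the case $d=1$.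

Let $P=v_0v_1\dots v_\ell$ be a longest path and let $\lambda_j$ be the color of its edge $v_jv_{j+1}$. For $1\le m\le\ell$ let $S_m$ be the set of colors other than $\lambda_0$ on edges $v_0v_m$, and for $0\le m\le\ell-1$ let $T_m$ be the set of colors other than $\lambda_{\ell-1}$ on edges $v_\ell v_m$. By Lemma~\ref{lem:basic}(b), applied at both ends, each color other than $\lambda_0$ lies in at least $d$ of the sets $S_m$, and each color other than $\lambda_{\ell-1}$ lies in at least $d$ of the sets $T_m$. An edge $v_0v_\ell$ with a color outside $\{\lambda_0,\lambda_{\ell-1}\}$ would close $P$ to a PC cycle of order $\nu$, so Lemma~\ref{lem:basic}(c) gives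
\begin{equation}\label{eq:ends}
S_\ell\subseteq\{\lambda_{\ell-1}\},\qquad T_0\subseteq\{\lambda_0\}.
\end{equation}

For the cycle~\eqref{eq:rotation} to be PC, the edge $v_0v_{j+1}$ must also differ in color from $v_{j+1}v_{j+2}$, and the edge $v_\ell v_j$ from $v_{j-1}v_j$. The indices at which suitable edges exist are collected in
\begin{align*}
A&=\{m:1\le m\le\ell-1,\ S_m\not\subseteq\{\lambda_m\}\}\ \cup\ \{\ell\text{ if }S_\ell\ne\emptyset\},\\
B&=\{m:1\le m\le\ell-1,\ T_m\not\subseteq\{\lambda_{m-1}\}\}\ \cup\ \{0\text{ if }T_0\ne\emptyset\}.
\end{align*}
Reversing $P$ replaces $v_m$ by $v_{\ell-m}$ and $\lambda_j$ by $\lambda_{\ell-1-j}$, so it replaces $A$ by $\ell-B$ and $B$ by $\ell-A$.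

\begin{lemma}\label{lem:rotation}
The sets $A-1$ and $B$ are disjoint subsets of $\{0,\dots,\ell-1\}$. Hence $|A|+|B|\le\ell$.
\end{lemma}

\begin{proof}
Suppose $j\in B$ and $j+1\in A$. In each case we find a PC cycle of order $\nu$, against Lemma~\ref{lem:basic}(c).

\emph{Case $1\le j\le\ell-2$.} Take $\varepsilon\in S_{j+1}\setminus\{\lambda_{j+1}\}$ and $\varphi\in T_j\setminus\{\lambda_{j-1}\}$, and use the cycle~\eqref{eq:rotation} with $v_jv_\ell$ of color $\varphi$ and $v_{j+1}v_0$ of color $\varepsilon$. The pairs of colors at $v_0$, $v_j$, $v_\ell$, $v_{j+1}$ are $(\varepsilon,\lambda_0)$, $(\lambda_{j-1},\varphi)$, $(\varphi,\lambda_{\ell-1})$, $(\lambda_{j+1},\varepsilon)$, and each consists of two different colors.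

\emph{Case $j=0$.} By~\eqref{eq:ends} we have $T_0=\{\lambda_0\}$, so there is an edge $v_0v_\ell$ of color $\lambda_0$, and $\lambda_0\ne\lambda_{\ell-1}$ by the definition of $T_0$. Since $\ell\ge2$, the condition $1\in A$ gives $\varepsilon\in S_1\setminus\{\lambda_1\}$. In the cycle $v_0v_\ell v_{\ell-1}\dots v_1v_0$, with $v_0v_\ell$ of color $\lambda_0$ and $v_1v_0$ of color $\varepsilon$, the pairs at $v_0$, $v_\ell$, $v_1$ are $(\varepsilon,\lambda_0)$, $(\lambda_0,\lambda_{\ell-1})$, $(\lambda_1,\varepsilon)$.

\emph{Case $j=\ell-1$.} Here $\ell\in A$ and $\ell-1\in B$, and reversing $P$ turns this into the case $j=0$.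
\end{proof}

When every edge carries all colors, $A$ and $B$ have at least $d$ elements each. In general they can only be bounded by a count that we shall use repeatedly: fix two colors $\gamma,\delta$; a vertex has at least $2d$ edges of these colors, at most two of them go to any one vertex, and if two do, then one of them avoids any single forbidden color.

\begin{example}\label{ex:dtwo}
Let $\gamma,\delta\ne\lambda_0$ be two colors and $S^*_m=S_m\cap\{\gamma,\delta\}$, so that $\sum_m|S_m^*|\ge2d$. For $m\le\ell-1$ we have $|S^*_m|\le1+\mathbf 1_A(m)$, since $|S_m^*|=2$ forces $m\in A$, and $|S^*_\ell|\le\mathbf 1_A(\ell)$ by~\eqref{eq:ends}. Hence $2d\le\ell-1+|A|$, and by symmetry $2d\le\ell-1+|B|$. Adding these and using Lemma~\ref{lem:rotation} gives $4d\le3\ell-2$. For $d=2$ this means $\ell\ge4=2d$, which proves the theorem in this case. For $d\ge3$ the inequality is compatible with $\ell=2d-1$.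
\end{example}

So for $d\ge3$ we must deal with a small set $A$. Then most edges from $v_0$ to a vertex $v_m$ have the color $\lambda_m$, and such an edge differs in color from $v_{m-1}v_m$. It closes the initial segment $v_0\dots v_m$ to a PC cycle, and a refinement of the count shows that one of these cycles is long.

\begin{lemma}\label{lem:longcycle}
There are a longest path $v_0v_1\dots v_\ell$ and an index $M$ with $d+1\le M\le\ell-1$ such that an edge $v_Mv_0$ closes $v_0v_1\dots v_M$ to a PC cycle.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rotation} and $\ell\le2d-1$, one of $A,B$ has at most $d-1$ elements, and after reversing $P$ if necessary we have $|A|\le d-1$. Let $M$ be the largest index $m\in\{1,\dots,\ell\}$ with $S_m\not\subseteq\{\lambda_{m-1}\}$, and $M=0$ if there is none. By~\eqref{eq:ends}, $M\le\ell-1$. Let $S^*_m$ be as in Example~\ref{ex:dtwo}. For $m\le M$ we keep the bound $|S_m^*|\le1+\mathbf 1_A(m)$. For $m>M$ we have $S_m\subseteq\{\lambda_{m-1}\}$, and if $S_m\neq\emptyset$ then $m\in A$: for $m<\ell$ because $\lambda_{m-1}\ne\lambda_m$, and for $m=\ell$ by definition. So $|S_m^*|\le\mathbf 1_A(m)$ for $m>M$, and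
\[
2d\le\sum_{m=1}^{\ell}|S_m^*|\le M+|A|\le M+d-1.
\]
Thus $M\ge d+1$. A color in $S_M\setminus\{\lambda_{M-1}\}$ differs from $\lambda_0$ and from $\lambda_{M-1}$, so the edge $v_Mv_0$ of that color closes a PC cycle.
\end{proof}

\section{Maximal lollipops}\label{sec:lollipops}

Lemma~\ref{lem:longcycle} splits the vertices of a longest path into a cycle and a tail. This is a more flexible object than the path: the tail may be attached to the cycle at any vertex, and by Lemma~\ref{lem:basic}(a) no color condition is needed on the side of the cycle.

\begin{definition}
A \emph{lollipop} $(K,W)$ consists of a PC cycle $K$ and a PC path $W=w_1\dots w_t$ disjoint from $K$, with $t\ge1$ and $|V(K)|+t=\nu$, such that some edge from $w_1$ to $K$ has a color different from that of $w_1w_2$; for $t=1$ any edge from $w_1$ to $K$ will do. Such an edge is an \emph{attaching edge}, and $W$ is the \emph{tail}.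
\end{definition}

The cycle of Lemma~\ref{lem:longcycle} and the tail $v_{M+1}\dots v_\ell$, attached by the path edge $v_Mv_{M+1}$, form a lollipop whose cycle has order $M+1\ge d+2$. Let $p$ be the largest order of the cycle of a lollipop, and call a lollipop \emph{maximal} if its cycle has order $p$. All maximal lollipops have tails of the same order $t=\nu-p$. Put $q=d-t+1$. From $p\ge d+2$ and $\nu\le2d$ we get
\begin{equation}\label{eq:params}
1\le t\le d-2,\qquad q\ge3,\qquad t<p\le2d-t=2q+t-2.
\end{equation}
We now have two extremal facts at our disposal: no PC cycle has order $\nu$, and no lollipop has a cycle of order greater than $p$. The next lemma explains the meaning of $q$.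

\begin{lemma}\label{lem:ends}
Let $(K,W)$ be a maximal lollipop with $W=w_1\dots w_t$.
\begin{enumerate}
\item[(a)] If $t=1$, all edges at $w_1$ go to $K$.
\item[(b)] Let $t\ge2$ and let $\alpha,\beta$ be the colors of $w_1w_2$ and $w_{t-1}w_t$. Then $(K,w_t\dots w_1)$ is also a maximal lollipop. All edges at $w_1$ of color other than $\alpha$ and all edges at $w_t$ of color other than $\beta$ go to $K\cup W$. Each color other than $\alpha$ joins $w_1$ to at least $q$ vertices of $K$, and each color other than $\beta$ joins $w_t$ to at least $q$ vertices of $K$.
\end{enumerate}
\end{lemma}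

\begin{proof}
By Lemma~\ref{lem:basic}(a), an attaching edge extends to a PC path from $w_1$ through all of $K$. Reading this path backward and continuing along $W$, we obtain a longest path with vertex set $V(K)\cup V(W)$ that ends at $w_t$.

(a) Let $\varphi$ be the color of an attaching edge; it is the last edge of this path. By Lemma~\ref{lem:basic}(b), all edges at $w_1$ of color other than $\varphi$ go to $K$. One of them, of color $\varepsilon\neq\varphi$, is again an attaching edge, so all edges of color other than $\varepsilon$ go to $K$ as well.

(b) The last edge of the path has color $\beta$, so all edges at $w_t$ of color other than $\beta$ go to $K\cup W$. In each such color $w_t$ has at least $d$ neighbors, at most $t-1$ of them in $W$, hence at least $q$ in $K$. As $q\ge1$, the reversed tail has an attaching edge. Applying what we have shown to the lollipop $(K,w_t\dots w_1)$ gives the statements on $w_1$.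
\end{proof}

From now on the cycle of a maximal lollipop is written $K=u_1u_2\dots u_pu_1$ with indices in $\mathbb Z_p=\mathbb Z/p\mathbb Z$, and $\kappa_s$ is the color of $u_su_{s+1}$, so that $\kappa_{s-1}\ne\kappa_s$ for all $s$. Let $(E_s)_{s\in\mathbb Z_p}$ be a family of sets of colors; in the applications $E_s$ consists of colors of edges from a fixed vertex outside $K$ to $u_s$. Put
\[
E^+=\{s:E_s\not\subseteq\{\kappa_s\}\},\qquad E^-=\{s:E_s\not\subseteq\{\kappa_{s-1}\}\}.
\]
Thus $s\in E^+$ means that one of these edges can be followed by the forward edge $u_su_{s+1}$, and $s\in E^-$ that one can be followed by the backward edge $u_su_{s-1}$. The sets $F^+,F^-$ for a second family $(F_s)$ are defined in the same way. Reversing the orientation of $K$, that is, replacing $u_s$ by $u_{-s}$, replaces $E^+$ by $-E^-$ and $E^-$ by $-E^+$.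

\begin{lemma}\label{lem:count}
If each of two colors $\gamma,\delta$ lies in at least $q$ of the sets $E_s$, then $|E^+|+|E^-|\ge2q$.
\end{lemma}

\begin{proof}
If $|E_s|\ge2$ then $s$ lies in both $E^+$ and $E^-$, and if $|E_s|=1$ then it lies in at least one of them, since $\kappa_{s-1}\neq\kappa_s$. So $|E^+|+|E^-|\ge\sum_s|E_s\cap\{\gamma,\delta\}|\ge2q$.
\end{proof}

The case of a one-vertex tail shows how this count is used: two vertices outside $K$ send so many edges to $K$ that two of these edges land on consecutive vertices, with colors that allow a walk around $K$ between them.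

\begin{lemma}\label{lem:tone}
$t\ge2$.
\end{lemma}

\begin{proof}
Suppose $t=1$, so $q=d$ and $p\le2d-1$ by~\eqref{eq:params}. Let $(K,w)$ be a maximal lollipop. Since $n>\nu=p+1$ and $G$ is connected, some vertex $y\notin K\cup\{w\}$ is adjacent to $K\cup\{w\}$, and in fact to $K$, because all edges at $w$ go to $K$ by Lemma~\ref{lem:ends}(a). Then $(K,y)$ is a maximal lollipop too, and all edges at $y$ go to $K$. Let $E_s$ and $F_s$ be the sets of all colors on edges $wu_s$ and $yu_s$. Every color lies in at least $d$ of the $E_s$ and at least $d$ of the $F_s$, so Lemma~\ref{lem:count} gives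
\[
|E^+|+|E^-|+|F^+|+|F^-|\ge4d.
\]
Suppose $s\in E^-$ and $s+1\in F^+$, with $\varepsilon\in E_s\setminus\{\kappa_{s-1}\}$ and $\varphi\in F_{s+1}\setminus\{\kappa_{s+1}\}$. The path $w\,u_su_{s-1}\dots u_{s+2}u_{s+1}\,y$, with first edge of color $\varepsilon$ and last edge of color $\varphi$, has the pairs of colors $(\varepsilon,\kappa_{s-1})$ at $u_s$ and $(\kappa_{s+1},\varphi)$ at $u_{s+1}$. It is a PC path of order $p+2=\nu+1$, which is impossible. So $E^-+1$ and $F^+$ are disjoint and $|E^-|+|F^+|\le p$. The same argument in the reverse orientation gives $|E^+|+|F^-|\le p$. Therefore $4d\le2p\le4d-2$, a contradiction.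
\end{proof}

\section{Tails with at least two vertices}\label{sec:longtail}

Now $t\ge2$, and the two ends of the tail take over the roles of $w$ and $y$. For a maximal lollipop $(K,W)$ with $W=w_1\dots w_t$, let $\alpha,\beta$ be the colors of $w_1w_2$ and $w_{t-1}w_t$, let $E_s$ be the set of colors other than $\alpha$ on edges $w_1u_s$, and let $F_s$ be the set of colors other than $\beta$ on edges $w_tu_s$. Since $c\ge3$, there are two colors other than $\alpha$ and two other than $\beta$, so Lemmas~\ref{lem:ends}(b) and~\ref{lem:count} give
\begin{equation}\label{eq:twoq}
|E^+|+|E^-|\ge2q,\qquad|F^+|+|F^-|\ge2q.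
\end{equation}
This time the count does not give a contradiction, but it leaves only a rigid pattern: up to the orientation of $K$, every edge recorded in $E_s$ or $F_s$ has color $\kappa_s$ (Lemma~\ref{lem:sign}). We then show that some edge between $K$ and $W$ does not follow this pattern (Lemma~\ref{lem:return}). That edge may end at an inner vertex of $W$, about which we know nothing so far. The last step is therefore to close $W$ to a PC cycle (Lemma~\ref{lem:closing}), so that every vertex of $W$ becomes the end of a tail.

\subsection{The sign of a maximal lollipop}

The bound $p\le2q+t-2$ is weaker than $p<2q$, the inequality used for $t=1$. In exchange, the tail can be inserted into $K$ in place of any segment with fewer than $t$ vertices, so more configurations are excluded.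

\begin{lemma}\label{lem:shifts}
For $1\le j\le t$ we have $(E^-+j)\cap F^+=\emptyset$ and $(E^+-j)\cap F^-=\emptyset$.
\end{lemma}

\begin{proof}
The second statement is the first one for the reverse orientation of $K$. Suppose $\varepsilon\in E_s\setminus\{\kappa_{s-1}\}$ and $\varphi\in F_{s+j}\setminus\{\kappa_{s+j}\}$. Since $j\le t<p$, the vertices $u_{s+j}$ and $u_s$ are distinct. Consider
\[
K'=w_1\dots w_t\,u_{s+j}u_{s+j+1}\dots u_{s-1}u_s\,w_1
\]
with $w_tu_{s+j}$ of color $\varphi$ and $u_sw_1$ of color $\varepsilon$. The pairs of colors at $w_t$, $u_{s+j}$, $u_s$, $w_1$ are $(\beta,\varphi)$, $(\varphi,\kappa_{s+j})$, $(\kappa_{s-1},\varepsilon)$, $(\varepsilon,\alpha)$, so $K'$ is a PC cycle. It omits the $j-1$ vertices $u_{s+1},\dots,u_{s+j-1}$, so its order is $p+t-(j-1)>p$. If $j=1$ the order is $\nu$, against Lemma~\ref{lem:basic}(c). If $j\ge2$, then $(K',u_{s+1}\dots u_{s+j-1})$ is a lollipop with attaching edge $u_{s+1}u_s$ of color $\kappa_s\ne\kappa_{s+1}$, against the choice of $p$.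
\end{proof}

\begin{lemma}\label{lem:sign}
For every maximal lollipop exactly one of the following holds:
\begin{itemize}
\item[$(+)$] $E_s\subseteq\{\kappa_s\}$ and $F_s\subseteq\{\kappa_s\}$ for all $s$, that is, $E^+=F^+=\emptyset$;
\item[$(-)$] $E_s\subseteq\{\kappa_{s-1}\}$ and $F_s\subseteq\{\kappa_{s-1}\}$ for all $s$, that is, $E^-=F^-=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
Both cannot hold, since some $E_s$ is nonempty and $\kappa_{s-1}\ne\kappa_s$.

Let $X\subseteq\mathbb Z_p$ be nonempty and $X_j=X+\{1,\dots,j\}$. If $X_{j+1}=X_j$, then $X_j+1\subseteq X_j$, which forces $X_j=\mathbb Z_p$. So if $X_t\ne\mathbb Z_p$, the inclusions $X_1\subset X_2\subset\dots\subset X_t$ are strict and $|X_t|\ge|X|+t-1$.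

Suppose $E^-$ and $F^+$ are both nonempty. By Lemma~\ref{lem:shifts} the set $E^-+\{1,\dots,t\}$ misses $F^+$, so it is not $\mathbb Z_p$, and $|E^-|+t-1+|F^+|\le p\le2q+t-2$. The same holds for $E^+$ and $F^-$ in the reverse orientation. Thus
\begin{align}
E^-\ne\emptyset\text{ and }F^+\neq\emptyset\ &\Longrightarrow\ |E^-|+|F^+|<2q,\label{eq:pairone}\\
E^+\ne\emptyset\text{ and }F^-\neq\emptyset\ &\Longrightarrow\ |E^+|+|F^-|<2q.\label{eq:pairtwo}
\end{align}
By~\eqref{eq:twoq} the four sets have at least $4q$ elements in total, so one of them is empty. If $E^+=\emptyset$, then $|E^-|\ge2q$ by~\eqref{eq:twoq} and $F^+=\emptyset$ by~\eqref{eq:pairone}. If $F^+=\emptyset$, then $|F^-|\ge2q$ and $E^+=\emptyset$ by~\eqref{eq:pairtwo}. In both cases $(+)$ holds. If $E^-=\emptyset$, then $|E^+|\ge2q$ and $F^-=\emptyset$ by~\eqref{eq:pairtwo}. If $F^-=\emptyset$, then $|F^+|\ge2q$ and $E^-=\emptyset$ by~\eqref{eq:pairone}. In these cases $(-)$ holds.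
\end{proof}

The alternative that holds is the \emph{sign} of the lollipop. Reversing the orientation of $K$ changes the sign, and reversing $W$, which exchanges the families $(E_s)$ and $(F_s)$, preserves it. If the sign is $+$, then each nonempty $E_s$ or $F_s$ equals $\{\kappa_s\}$, so
\begin{equation}\label{eq:plus}
E^-=\{s:E_s\ne\emptyset\},\qquad F^-=\{s:F_s\ne\emptyset\},\qquad|F^-|\ge2q,
\end{equation}
the inequality by~\eqref{eq:twoq}.

\subsection{An edge against the pattern}

If the sign is $+$ and we enter $K$ from $w_1$ at $u_s$, we must go backward and end at $u_{s+1}$. This makes $u_{s+1}$ the end of a longest path, so it has many edges into $K\cup W$. The cycle $K$ cannot absorb all of them.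

\begin{lemma}\label{lem:return}
Let $(K,W)$ be a maximal lollipop of sign $+$ and let $s\in E^-$. Then some edge of color other than $\kappa_{s+1}$ joins $u_{s+1}$ to $W$.
\end{lemma}

\begin{proof}
Suppose not. We have $E_s=\{\kappa_s\}$ and $\kappa_s\ne\alpha$. The path $w_t\dots w_1\,u_su_{s-1}\dots u_{s+2}u_{s+1}$, with $w_1u_s$ of color $\kappa_s$, has the pairs of colors $(\alpha,\kappa_s)$ at $w_1$ and $(\kappa_s,\kappa_{s-1})$ at $u_s$, so it is a longest path. Its last edge has color $\kappa_{s+1}$. By Lemma~\ref{lem:basic}(b) and our assumption, all edges at $u_{s+1}$ of color other than $\kappa_{s+1}$ go to $K$.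

Fix two colors $\gamma,\delta\ne\kappa_{s+1}$. For $r\ne s+1$ let $R_r$ be the set of colors from $\{\gamma,\delta\}$ on edges $u_{s+1}u_r$, and let $J=\{r\neq s+1:R_r\not\subseteq\{\kappa_r\}\}$. Then $|R_r|\le1+\mathbf 1_J(r)$, so $2d\le\sum_r|R_r|\le p-1+|J|$, and $p\le2d-t$ gives
\[
|J|\ge t+1.
\]

We claim that $J-1$ and $F^-$ are disjoint. Suppose $r\in J$ and $r-1\in F^-$. Take $\varepsilon\in R_r\setminus\{\kappa_r\}$, recall that $F_{r-1}=\{\kappa_{r-1}\}$, and consider the cycle
\[
w_t\dots w_1\ u_su_{s-1}\dots u_r\ u_{s+1}u_{s+2}\dots u_{r-1}\ w_t
\]
shown in Figure~\ref{fig:return}, with $w_1u_s$ of color $\kappa_s$, $u_ru_{s+1}$ of color $\varepsilon$ and $u_{r-1}w_t$ of color $\kappa_{r-1}$. As $r\in\{s+2,\dots,s+p\}$, it contains every vertex of $K$ once; the segment $u_s\dots u_r$ is a single vertex if $r=s$, and the segment $u_{s+1}\dots u_{r-1}$ is a single vertex if $r=s+2$. The pairs of colors are: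
\begin{itemize}
\item $(\alpha,\kappa_s)$ at $w_1$, and $(\kappa_{r-1},\beta)$ at $w_t$, where $\kappa_{r-1}\neq\beta$ because $\kappa_{r-1}\in F_{r-1}$;
\item $(\kappa_s,\kappa_{s-1})$ at $u_s$ if $r\ne s$, and $(\kappa_{r-2},\kappa_{r-1})$ at $u_{r-1}$ if $r\ne s+2$;
\item $(\kappa_r,\varepsilon)$ at $u_r$: the incoming edge is $u_{r+1}u_r$ if $r\ne s$ and $w_1u_s$ if $r=s$, and it has color $\kappa_r$ in both cases;
\item $(\varepsilon,\kappa_{s+1})$ at $u_{s+1}$: the outgoing edge is $u_{s+1}u_{s+2}$ if $r\neq s+2$ and $u_{s+1}w_t$ if $r=s+2$, it has color $\kappa_{s+1}$ in both cases, and $\varepsilon\in\{\gamma,\delta\}$.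
\end{itemize}
So this is a PC cycle of order $\nu$, against Lemma~\ref{lem:basic}(c). The claim follows, and with~\eqref{eq:plus} and~\eqref{eq:params} it gives $|J|\le p-2q\le t-2$, a contradiction.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed] (110:1.6) arc (110:70:1.6);
\draw[dashed] (-70:1.6) arc (-70:-110:1.6);
\draw[very thick] (110:1.6) arc (110:250:1.6);
\draw[very thick] (70:1.6) arc (70:-70:1.6);
\draw[very thick] (250:1.6) -- node[left] {$\varepsilon$} (70:1.6);
\draw[very thick] (110:1.6) -- node[right] {$\kappa_s$} (-0.55,2.6);
\draw[very thick] (-70:1.6) -- node[right] {$\kappa_{r-1}$} (0.55,-2.6);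
\draw[very thick,rounded corners=14pt] (-0.55,2.6) -- (2.8,2.6) -- node[right] {$W$} (2.8,-2.6) -- (0.55,-2.6);
\fill (110:1.6) circle (2pt) node[above left] {$u_s$};
\fill (70:1.6) circle (2pt) node[above right] {$u_{s+1}$};
\fill (-70:1.6) circle (2pt) node[above] {$u_{r-1}$};
\fill (250:1.6) circle (2pt) node[below left] {$u_r$};
\fill (-0.55,2.6) circle (2pt) node[left] {$w_1$};
\fill (0.55,-2.6) circle (2pt) node[left] {$w_t$};
\node at (-1.95,0) {$K$};
\end{tikzpicture}
\caption{A cycle through all vertices of a lollipop $(K,W)$. The cycle $K$ is the circle, indexed clockwise. Its edges $u_su_{s+1}$ and $u_{r-1}u_r$ (dashed) are removed, and the two remaining arcs are joined by the chord $u_ru_{s+1}$ and by the tail $W$ from $w_1$ to $w_t$. The labels on the three new edges are their colors.}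
\label{fig:return}
\end{figure}

\subsection{Closing the tail}

To close $W$ to a cycle we need many edges from $w_1$ and $w_t$ into $W$, that is, few into $K$. With sign $+$, each end sends at most one recorded edge to each vertex of $K$. The next lemma improves this by a factor of two: the two ends together send at most one.

\begin{lemma}\label{lem:disjoint}
If a maximal lollipop has sign $+$, then $E^-\cap F^-=\emptyset$.
\end{lemma}

\begin{proof}
Suppose $s\in E^-\cap F^-$. Then there are edges $w_1u_s$ and $w_tu_s$ of color $\kappa_s$, and $\kappa_s\notin\{\alpha,\beta\}$. By Lemma~\ref{lem:return} there is an edge $u_{s+1}w_b$ of some color $\varepsilon\ne\kappa_{s+1}$. With these edges form the cycles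
\[
C_1=w_1w_2\dots w_b\,u_{s+1}u_{s+2}\dots u_s\,w_1,\qquad C_2=w_tw_{t-1}\dots w_b\,u_{s+1}u_{s+2}\dots u_s\,w_t.
\]
At vertices other than $w_b$ both are properly colored: the pairs are $(\varepsilon,\kappa_{s+1})$ at $u_{s+1}$, $(\kappa_{s-1},\kappa_s)$ at $u_s$, $(\kappa_s,\alpha)$ at $w_1$ in $C_1$ if $b\ne1$, and $(\kappa_s,\beta)$ at $w_t$ in $C_2$ if $b\ne t$. At $w_b$ the edge of color $\varepsilon$ meets one further edge in $C_1$ and one in $C_2$. For $1<b<t$ these are the two edges of $W$ at $w_b$; for $b=1$ they have colors $\kappa_s$ and $\alpha$; for $b=t$ they have colors $\beta$ and $\kappa_s$. In each case the two colors are different, so $\varepsilon$ differs from one of them, and $C_1$ or $C_2$ is PC.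

This cycle contains $K$'s vertices and $w_b$, so its order exceeds $p$. If it contains all of $W$, its order is $\nu$, against Lemma~\ref{lem:basic}(c). Otherwise the unused part of $W$, namely $w_{b+1}\dots w_t$ for $C_1$ and $w_{b-1}\dots w_1$ for $C_2$, is a tail attached to $w_b$ by an edge of the PC path $W$. This gives a lollipop with a cycle of order greater than $p$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:closing}
We have $t\ge3$, and for every maximal lollipop $(K,W)$ there is a PC cycle $W^\circ$ with vertex set $V(W)$.
\end{lemma}

\begin{proof}
Orient $K$ so that the sign is $+$. Fix two colors $\gamma,\delta\ne\alpha$ and two colors $\gamma',\delta'\neq\beta$. Now let $S_m$ be the set of colors from $\{\gamma,\delta\}$ on edges $w_1w_m$ for $2\le m\le t$, and let $T_m$ be the set of colors from $\{\gamma',\delta'\}$ on edges $w_tw_m$ for $1\le m\le t-1$. By Lemma~\ref{lem:ends}(b), the at least $2d$ edges of colors $\gamma,\delta$ at $w_1$ go to $K\cup W$. At most one of them goes to a given $u_s$, and only if $s\in E^-$. Hence $2d\le|E^-|+\sum_m|S_m|$, and in the same way $2d\le|F^-|+\sum_m|T_m|$. By Lemma~\ref{lem:disjoint}, $|E^-|+|F^-|\le p$.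 Adding, and using $p\le2d-t$ and $d\ge t+2$ from~\eqref{eq:params}, we get
\[
\sum_{j=1}^{t-1}\bigl(|S_{j+1}|+|T_j|\bigr)\ge4d-p\ge2d+t\ge3t+4.
\]
Each term is at most $4$, so $4(t-1)\ge3t+4$, that is, $t\ge8$; we only need $t\ge3$. Since $3t+4>3(t-1)$, some term equals $4$, so $|S_{j+1}|=|T_j|=2$ for some $j$.

If $j=1$, both colors in $T_1$ differ from $\beta$ and one of them differs from $\alpha$; the edge $w_tw_1$ of that color closes $W$ to a PC cycle. If $j=t-1$, both colors in $S_t$ differ from $\alpha$, one of them differs from $\beta$, and the edge $w_1w_t$ of that color closes $W$. If $2\le j\le t-2$, choose $\varepsilon\in S_{j+1}$ different from the color of $w_{j+1}w_{j+2}$ and $\varphi\in T_j$ different from the color of $w_{j-1}w_j$. In the cycle $w_1\dots w_j\,w_tw_{t-1}\dots w_{j+1}\,w_1$, with $w_jw_t$ of color $\varphi$ and $w_{j+1}w_1$ of color $\varepsilon$, the colors differ at $w_j$ and $w_{j+1}$ by this choice, at $w_1$ because $\varepsilon\ne\alpha$, and at $w_t$ because $\varphi\ne\beta$.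
\end{proof}

\subsection{End of the proof}

\begin{proof}[Proof of Theorem~\ref{thm:path}]
Sharpness was shown at the beginning of Section~\ref{sec:longest}. It remains to derive a contradiction from the existence of the counterexample $G$. Fix a maximal lollipop $(K,W)$, an orientation of $K$, and a PC cycle $W^\circ$ on $V(W)$ as in Lemma~\ref{lem:closing}. For each vertex $z$ of $W$ and each of the two directions, there is a PC path that starts at $z$ and runs around $W^\circ$ through all its vertices; it ends at a neighbor of $z$ on $W^\circ$. Call these $2t$ paths \emph{tours}.

\emph{Every tour is the tail of a maximal lollipop with cycle $K$.} Call $z\in V(W)$ \emph{good} if edges of at least two colors join $z$ to $K$. By Lemma~\ref{lem:ends}(b) and $c-1\ge2$, both ends of the tail of a maximal lollipop with cycle $K$ are good; in particular $w_1$ is good. If $z$ is good and $W^*$ is a tour starting at $z$, then some edge from $z$ to $K$ differs in color from the first edge of $W^*$, so $(K,W^*)$ is a maximal lollipop, and the last vertex of $W^*$ is good. Thus both neighbors on $W^\circ$ of a good vertex are good, all vertices of $W$ are good, and the assertion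 follows. By Lemma~\ref{lem:sign} each tour has a sign with respect to the fixed orientation of $K$.

\emph{All tours have the same sign.} The reverse of a tour is a tour with the same sign. Consider the two tours starting at a vertex $z$; their first edges are the two edges of $W^\circ$ at $z$, of colors $\alpha'\ne\alpha''$. Since $c\ge3$, there is a color $\gamma\notin\{\alpha',\alpha''\}$, and by Lemma~\ref{lem:ends}(b) it occurs on an edge $zu_s$. Then $\gamma$ lies in the set $E_s$ of both tours. Opposite signs would give $\gamma=\kappa_s$ and $\gamma=\kappa_{s-1}$, so the two signs are equal and define a sign of $z$. If $z,z'$ are neighbors on $W^\circ$, the tour from $z$ to $z'$ and its reverse show that $z$ and $z'$ have the same sign. Going around $W^\circ$, all signs agree, and we orient $K$ so that they are $+$.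

\emph{Every edge from a vertex of $W$ to $u_s$ has color $\kappa_s$, for every $s$.} Let $zu_s$ be such an edge. Its color differs from $\alpha'$ or from $\alpha''$, so it lies in the set $E_s$ of one of the two tours starting at $z$, and $E_s\subseteq\{\kappa_s\}$.

Finally, take any edge $zu_s$ with $z\in V(W)$, and as above a tour $W^*$ starting at $z$ whose set $E_s$ contains the color of this edge. Then $(K,W^*)$ is a maximal lollipop of sign $+$ with $s\in E^-$ by~\eqref{eq:plus}. Lemma~\ref{lem:return} gives an edge from $u_{s+1}$ to $V(W^*)=V(W)$ of color other than $\kappa_{s+1}$, although all such edges have color $\kappa_{s+1}$. This contradiction proves the theorem.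
\end{proof}

\begin{remark}
Connectivity is used in Lemma~\ref{lem:basic}(c) and (d) and in Lemma~\ref{lem:tone}. It cannot be dropped: two disjoint copies of $K_{d+1}$ with all colors on every edge have $n=2d+2$ and no path longer than $d$. The hypothesis $c\ge3$ provides two colors besides the color of the last edge of a path, which are needed for the counts in Lemma~\ref{lem:longcycle}, in~\eqref{eq:twoq} and in Lemmas~\ref{lem:return} and~\ref{lem:closing}, and to show that all vertices of $W$ are good. It also provides the color outside $\{\alpha',\alpha''\}$ that makes the signs agree.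
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Edge Colored Graphs},
\texttt{http://repmus.ircam.fr/\allowbreak\_media/\allowbreak mamux/\allowbreak saisons/\allowbreak saison09-2009-2010/\allowbreak manoussakis-2010-03-12.pdf}.

\bibitem{yeo}
A.~Yeo, \emph{A note on alternating cycles in edge-coloured graphs}, J. Combin. Theory Ser. B 69 (1997) 222--225.

\end{thebibliography}
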